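# Entrywise powers on triangle-free graphs and the critical exponent

## A two-layer matrix with a sign vector in its kernel

Take a finite set $Y$ and two copies of it, a layer $Y\times\{+\}$ and a layer $Y\times\{-\}$. Let $P$ and $Q$ be symmetric $0$-$1$ matrices indexed by $Y$, where $P$ has zero diagonal, every row of $P$ sums to $d_+$, and every row of $Q$ sums to $d_-$. Inside each layer put weight $\varepsilon>0$ on the pairs marked by $P$; between the layers put weight $c>0$ on the pairs marked by $Q$. With $1$ on the diagonal this is the matrix
$$A=I+\varepsilon\,P\otimes I_2+c\,Q\otimes\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$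
Let $v$ be the vector that is $+1$ on the first layer and $-1$ on the second. An edge inside a layer joins equal signs and an edge between layers joins opposite signs, so
$$Av=(1+x-X)\,v,\qquad x=\varepsilon d_+,\quad X=c\,d_- .\tag{1}$$
Tune the weights so that $X=x+1$. Then $Av=0$. Now raise every entry of $A$ to the power $1+\delta$. The vector $v$ is still an eigenvector, and its eigenvalue is
$$\psi(\delta)=1-d_-c^{1+\delta}+d_+\varepsilon^{1+\delta}=1-Xc^{\delta}+x\varepsilon^{\delta}.\tag{2}$$
If $\varepsilon$ is much smaller than $c$, the positive term $x\varepsilon^\delta$ dies long before the negative term $Xc^\delta$ does, and $\psi$ becomes negative. For instance, with $X=2$, $x=1$, $c=\frac14$, $\varepsilon=\frac1{100}$ we get $\psi(0)=0$ and $\psi(\frac14)=1-2\cdot 0.7071\ldots+0.3162\ldots\approx-0.098$, while $\psi(\frac12)=1-1+\frac1{10}>0$. So the sign is negative on some range of $\delta$, and the range is governed by how far apart and how small the weights are.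

To certify a whole interval of $\delta$, one endpoint is enough.

**Lemma 1.** Let $c,\varepsilon>0$, $X>1$, $x=X-1$, and let $\psi(\delta)=1-Xc^\delta+x\varepsilon^\delta$. If $\psi(\delta_1)<0$ for some $\delta_1>0$, then $\psi<0$ on $(0,\delta_1]$.

**Proof.** Put $h(\delta)=c^{-\delta}\psi(\delta)=c^{-\delta}-X+x(\varepsilon/c)^\delta$. It is a constant plus two exponential functions with positive coefficients, so it is convex. Also $h(0)=1-X+x=0$ and $h(\delta_1)<0$. For $\delta=\lambda\delta_1$ with $0<\lambda\le1$, convexity gives $h(\delta)\le(1-\lambda)h(0)+\lambda h(\delta_1)=\lambda h(\delta_1)<0$, and $\psi=c^\delta h$ has the same sign. $\qquad\blacksquare$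

This matrix is meant to be a counterexample. We want $A$ itself to be positive semidefinite, so that the only thing that goes wrong is what happens to $v$ when we take powers, and we want the graph of the nonzero entries to contain no triangle.

## Powers that preserve positivity on a graph

Let $G=(V,E)$ be a finite simple graph with $V=[n]=\{1,\dots,n\}$, $n\ge2$. Let $\mathbb P_G$ be the set of real symmetric positive semidefinite $n\times n$ matrices $A=(a_{jk})$ with all entries in $[0,\infty)$ and with $a_{jk}=0$ whenever $j\ne k$ and $\{j,k\}\notin E$. We write $A\succeq0$ for "positive semidefinite" and $A\succ0$ for "positive definite".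

**Definition (entrywise powers).** For $\alpha>0$ and $A\in\mathbb P_G$, the matrix $A^{\circ\alpha}$ has entries $a_{jk}^\alpha$ if $j=k$ or $\{j,k\}\in E$, and $0$ otherwise, where $0^\alpha=0$.

The zero pattern and the nonnegativity survive automatically, so $A^{\circ\alpha}\in\mathbb P_G$ means exactly $A^{\circ\alpha}\succeq0$.

**Definition (critical exponent).** Let
$$\mathcal H_G=\{\alpha>0:\ A^{\circ\alpha}\in\mathbb P_G\text{ for all }A\in\mathbb P_G\},\qquad \alpha_G=\inf\{\alpha\ge0:\ \beta\in\mathcal H_G\text{ for all }\beta>0\text{ with }\beta\ge\alpha\}.$$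

So $\alpha_G$ is the threshold from which all powers preserve positivity. In particular, if some $\beta>0$ is not in $\mathcal H_G$, then $\alpha_G\ge\beta$.

**Definition (the number $r(G)$).** Let $K_r$ be the complete graph on $r$ vertices and $K_r^{(1)}$ the graph $K_r$ with one edge removed. Then $r(G)\ge2$ is the largest integer $r$ such that $G$ contains $K_r$ or $K_r^{(1)}$ as a (not necessarily induced) subgraph.

For example, $K_3^{(1)}$ is the path $P_3$ on three vertices. The $4$-cycle contains $P_3$, and it does not contain $K_4$ or $K_4^{(1)}$, since these have $6$ and $5$ edges; so $r(C_4)=3$. More generally: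

**Fact A.** If $G$ is triangle-free and has a vertex of degree at least $2$, then $r(G)=3$. Indeed $G$ contains $P_3=K_3^{(1)}$, whereas $K_3$, and $K_s$ and $K_s^{(1)}$ for $s\ge4$, all contain triangles.

The following results are known and will be quoted. For complete graphs, $\alpha_{K_n}=n-2$ (FitzGerald–Horn). If $G$ is chordal (every cycle of length at least $4$ has a chord), then $\mathcal H_G=(\mathbb Z_{>0}\cup[r-2,\infty))\cap(0,\infty)$, so $\alpha_G=r-2$. For cycles with $n\ge4$, $\mathcal H_{C_n}=[1,\infty)$. So for all graphs with at least two vertices and known critical exponent, the critical exponent is $r-2$. The notes "Matrix Analysis and Preservers of (Total) Positivity" ask whether this is so for all graphs: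

> Is $\alpha_G=r(G)-2$ for every finite simple graph $G$ with at least two vertices?

One inequality is easy.

**Fact B.** If $H$ is a subgraph of $G$, then $\mathcal H_G\subseteq\mathcal H_H$, and hence $\alpha_G\ge\alpha_H$. Indeed, padding $A\in\mathbb P_H$ by zeros gives a matrix in $\mathbb P_G$; since $0^\alpha=0$, its $\alpha$-th power is the padding of $A^{\circ\alpha}$, and one is positive semidefinite exactly when the other is. Taking $H=K_r$ or $K_r^{(1)}$, which are chordal, gives $\alpha_G\ge r(G)-2$ always.

Equality, however, can fail, and already at $r=3$.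

**Theorem 1.** For every $\eta\in(0,1)$ and every odd $L\ge3$ there is a finite simple graph $G$ with no odd cycle of length $\le L$, with $r(G)=3$, and with
$$\mathcal H_G\subseteq\{1\}\cup(2-\eta,\infty).$$
In particular $\alpha_G\ge2-\eta>1=r(G)-2$.

**Theorem 2.** Let $G$ be triangle-free with $n\ge2$ vertices.

(a) $[2,\infty)\subseteq\mathcal H_G$.

(b) There is $\eta_G>0$ with $[2-\eta_G,\infty)\subseteq\mathcal H_G$; so $\alpha_G<2$.

(c) If $G$ is bipartite, then $[1,\infty)\subseteq\mathcal H_G$.

**Theorem 3.** For every $\eta\in(0,\frac12)$ and $g\ge3$ there is a graph $G$ of girth $>g$ with $r(G)=3$ and $\mathcal H_G\cap[1+\eta,2-\eta]=\emptyset$; hence $\alpha_G\ge2-\eta$.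

Here the girth is the length of a shortest cycle. Theorem 1 answers the question: no. Theorems 1 and 2 together give $\sup\{\alpha_G:G\text{ triangle-free}\}=2$, and the supremum is not attained. Whether the identity also fails for graphs with $r\ge4$, and what the best upper bound is for graphs with $r=3$ that do contain triangles, is not settled here.

## Edges, stars and bipartite graphs by hand

**Reduction to unit diagonal.** Let $A\in\mathbb P_G$. If $a_{jj}=0$, then $a_{jk}^2\le a_{jj}a_{kk}=0$ for all $k$, so row and column $j$ vanish and the vertex $j$ may be deleted; the induced subgraph stays triangle-free or bipartite if $G$ was. If the diagonal is positive, let $\Delta=\operatorname{diag}(a_{jj})$ and replace $A$ by $\Delta^{-1/2}A\Delta^{-1/2}$, which is in $\mathbb P_G$ and has unit diagonal. Since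
$$(\Delta^{-1/2}A\Delta^{-1/2})^{\circ\alpha}=\Delta^{-\alpha/2}A^{\circ\alpha}\Delta^{-\alpha/2},$$
the power of the new matrix is positive semidefinite exactly when that of the old one is. So we may assume $a_{jj}=1$ for all $j$, and then $0\le a_{jk}\le1$ by the $2\times2$ minors.

**One edge.** For $K_2$ the matrix has off-diagonal entry $b\in[0,1]$, and $b^\alpha\in[0,1]$ for every $\alpha>0$. So $\mathcal H_{K_2}=(0,\infty)$. The same holds for every disjoint union of copies of $K_1$ and $K_2$.

**The path $P_3$.** Consider
$$\begin{pmatrix}1&b&0\\b&1&b\\0&b&1\end{pmatrix},$$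
whose eigenvalues are $1$ and $1\pm b\sqrt2$. It is positive semidefinite exactly when $2b^2\le1$. Take $b=2^{-1/2}$. The $\alpha$-th power is positive semidefinite exactly when $2\cdot2^{-\alpha}\le1$, that is, $\alpha\ge1$. So $\mathcal H_{P_3}\cap(0,1)=\emptyset$, and by Fact B
$$\text{if }G\text{ has a vertex of degree}\ge2,\text{ then }\mathcal H_G\subseteq[1,\infty).\tag{3}$$

**Bipartite graphs: proof of Theorem 2(c).** Let $A\in\mathbb P_G$ have unit diagonal, and write $A=I+B$ with $B\ge0$ entrywise. If $G$ is bipartite, let $\Sigma$ be the diagonal matrix with $+1$ on one side and $-1$ on the other. Every nonzero entry of $B$ joins the two sides, so $\Sigma B\Sigma=-B$. Hence $I-B=\Sigma A\Sigma\succeq0$ as well as $I+B\succeq0$, and the spectral radius satisfies $\rho(B)\le1$.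

Let $\alpha\ge1$. The entries of $B$ lie in $[0,1]$, so $0\le B^{\circ\alpha}\le B$ entrywise. For a unit vector $y$, with $|y|$ the vector of absolute values,
$$|y^TB^{\circ\alpha}y|\le|y|^TB^{\circ\alpha}|y|\le|y|^TB|y|\le\rho(B)\le1 .$$
So $\rho(B^{\circ\alpha})\le1$ and $A^{\circ\alpha}=I+B^{\circ\alpha}\succeq0$. $\qquad\blacksquare$

Together with (3), a bipartite graph with a vertex of degree at least $2$ has $\mathcal H_G=[1,\infty)$. By Theorem 1, "bipartite" cannot be weakened here to "no odd cycle of length $\le L$", for any $L$.

**The star inequality.** Let $G$ be triangle-free and $A\in\mathbb P_G$ with unit diagonal. For every $j$,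
$$\sum_{k\ne j}a_{jk}^2\le1.\tag{4}$$
The neighbors of $j$ are pairwise nonadjacent, since $G$ has no triangle. So with $b=(a_{jk})_{k\in N(j)}$ the principal submatrix on $\{j\}\cup N(j)$ is $\begin{pmatrix}1&b^T\\b&I\end{pmatrix}$. Its quadratic form at $(1,-b)$ is $1-2|b|^2+|b|^2=1-|b|^2$, which must be $\ge0$.

**Proof of Theorem 2(a).** If $\alpha\ge2$, then $\sum_{k\ne j}a_{jk}^\alpha\le\sum_{k\ne j}a_{jk}^2\le1$ by (4). So $A^{\circ\alpha}$ is symmetric and diagonally dominant with positive diagonal, hence positive semidefinite. $\qquad\blacksquare$

For triangle-free graphs with a vertex of degree at least $2$, everything therefore happens for $\alpha\in(1,2)$, and only for graphs that are not bipartite.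

## Why two weights are needed, and how small they must be

The natural first attempt at a counterexample is to take a triangle-free graph with adjacency matrix $B$ that is far from bipartite, put one weight $b$ on all edges, and choose $b$ so that $A=I+bB$ is singular. This never works. Since $0<b\le1$, for $\alpha\ge1$ we have
$$A^{\circ\alpha}=I+b^\alpha B=(1-b^{\alpha-1})\,I+b^{\alpha-1}A\succeq0 ,$$
a convex combination of two positive semidefinite matrices. With equal weights, a power only moves $A$ toward $I$. A failure needs at least two weights that are shrunk at different rates, and this is why the matrix of the first section has two of them: the larger weight $c$ on the edges that contribute negatively to $v$, the smaller weight $\varepsilon$ on those that contribute positively. If there are no edges inside the layers ($x=0$, $X=1$), the graph is bipartite and $\psi(\delta)=1-c^\delta\ge0$, in agreement with Theorem 2(c).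

How large can $\delta$ be? The star inequality (4) sets a limit: it forces $c^2d_-\le1$, that is, $c\,X\le1$. So $Xc^\delta\le X^{1-\delta}$ for $X\ge1$, and $\psi(\delta)<0$ requires $Xc^\delta>1$, hence $\delta<1$. Conversely, if $c$ is not much smaller than $1/X$ then $Xc^\delta$ is nearly $X^{1-\delta}$, which is large for every fixed $\delta<1$ once $X$ is large. There is no such pressure on $\varepsilon$: since $x\varepsilon^\delta=x^{1+\delta}d_+^{-\delta}$, choosing $d_+$ huge makes this term as small as we like.

What remains is $A\succeq0$. On vectors orthogonal to the constants in each layer we want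
$$c\,\lambda(Q)+\varepsilon\,\lambda(P)\le1 ,$$
where $\lambda$ denotes the largest absolute value of an eigenvalue there. To have $c\approx1/X$ we need $\lambda(Q)$ of order about $\sqrt{d_-}$: then $c\sqrt{d_-}=X/\sqrt{d_-}$ is at most $\frac12$ as soon as $d_-\ge4X^2$. Random graphs have such small eigenvalues. Random Cayley graphs of $\mathbb F_2^m$ make the verification elementary, at the cost of a factor of order $\sqrt m$, and they allow us to exclude short odd cycles exactly.

Recall how eigenvalues are computed there. A character of $\mathbb F_2^m$ is a homomorphism $\chi:\mathbb F_2^m\to\{\pm1\}$; there are $2^m$ of them, and they are pairwise orthogonal. If $M_{gh}=f(g-h)$ for a function $f$ on the group, then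
$$(M\chi)(g)=\sum_hf(g-h)\chi(h)=\sum_zf(z)\chi(g-z)=\Big(\sum_zf(z)\chi(z)\Big)\chi(g),$$
so the characters form an eigenbasis with eigenvalues $\sum_zf(z)\chi(z)$. For example, on $\mathbb F_2^2$ with generators $e_1,e_2$ the Cayley graph is the $4$-cycle, and the eigenvalues $\chi(e_1)+\chi(e_2)$ are $2,0,0,-2$.

## Random generators in $\mathbb F_2^m$: proof of Theorem 1

Fix $\eta\in(0,1)$ and an odd $L\ge3$.

**Step 1: choose the parameters.** The purpose is to make both spectral contributions at most $\frac12$ while keeping all degrees polynomial in $m$. The random eigenvalues will be at most $\sqrt{2md_\pm}$, so we want $X\sqrt{2m/d_-}=\frac12$, that is, $d_-=8mX^2$. We take $X$ to be a power of $m$. Choose integers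
$$K\ge\frac1\eta,\qquad K'\ge\max\Big\{2K+2,\ \frac{2K}{1-\eta}\Big\},$$
and for an integer $m\ge8$ put
$$X=m^K,\quad x=X-1>0,\quad d_-=8m^{2K+1},\quad d_+=m^{K'},\quad c=\frac X{d_-}=\frac1{8m^{K+1}},\quad\varepsilon=\frac x{d_+}.$$
Then $c,\varepsilon\in(0,1)$ and
$$c\sqrt{2md_-}=X\sqrt{2m/d_-}=\tfrac12,\qquad \varepsilon\sqrt{2md_+}=x\sqrt{2m/d_+}\le\tfrac12.\tag{5}$$
The second inequality says $d_+\ge8mx^2$; it holds because $d_+\ge m^{2K+2}\ge8m\cdot m^{2K}\ge8mx^2$, using $m\ge8$.

**Step 2: choose the generators.** The purpose is to get small eigenvalues and no short linear dependencies at the same time. Let $D=d_-+d_+$, and let $t_1,\dots,t_{d_-},s_1,\dots,s_{d_+}$ be independent uniform elements of $\Gamma=\mathbb F_2^m$. We claim that for $m$ large, with positive probability: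

1. no nonempty set of at most $L$ of these $D$ indexed elements has sum $0$;
2. for every nontrivial character $\chi$ of $\Gamma$, $\ \big|\sum_i\chi(t_i)\big|\le\sqrt{2md_-}$ and $\big|\sum_i\chi(s_i)\big|\le\sqrt{2md_+}$.

For property 1: the sum over a given nonempty index set is uniform in $\Gamma$, so it vanishes with probability $2^{-m}$. There are at most $\sum_{\ell=1}^LD^\ell\le2D^L$ such sets. The failure probability is at most $2D^L2^{-m}$, which tends to $0$ because $D$ is polynomial in $m$.

For property 2: fix a nontrivial $\chi$. Its kernel has index $2$, so the values $\chi(t_i)$, $\chi(s_i)$ are independent uniform signs. Hoeffding's inequality says that a sum $Z$ of $N$ independent uniform signs satisfies $\Pr(|Z|\ge\tau)\le2e^{-\tau^2/(2N)}$. (Proof: $\mathbb E e^{\lambda Z}=(\cosh\lambda)^N\le e^{\lambda^2N/2}$, so $\Pr(Z\ge\tau)\le e^{\lambda^2N/2-\lambda\tau}$; take $\lambda=\tau/N$ and use symmetry.) With $\tau=\sqrt{2mN}$ the bound is $2e^{-m}$. There are two inequalities and fewer than $2^m$ characters, so the failure probability is at most $4\cdot2^me^{-m}=4(2/e)^m\to0$.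

Fix such a choice, with $m$ also as large as Step 5 requires. Put $T=\{t_i\}$ and $S=\{s_i\}$. Applying property 1 to sets of size $1$ and $2$, we see that all the elements $t_i,s_j$ are distinct and nonzero.

**Step 3: the graph has no short odd cycle.** Let $G$ be the Cayley graph on $V=\mathbb F_2^m\times\mathbb F_2$ with generating set $(T\times\{1\})\cup(S\times\{0\})$. The generators are nonzero and distinct, and each is its own negative, so $G$ is simple and $(d_-+d_+)$-regular. The two layers are given by the last coordinate.

An odd cycle of length $\ell\le L$ is a closed walk of length $\ell$, and it gives a vanishing sum of $\ell$ of the elements $t_i,s_j$, with repetitions allowed. In characteristic $2$ we may cancel equal elements in pairs. What is left is a vanishing sum of distinct indexed elements, and their number is odd, hence between $1$ and $L$. This contradicts property 1. So $G$ has no odd cycle of length $\le L$. As $L\ge3$, $G$ is triangle-free, and by Fact A $r(G)=3$.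

**Step 4: the matrix is in $\mathbb P_G$.** Let $A_{gg}=1$, let $A_{gh}=c$ if $g-h\in T\times\{1\}$, let $A_{gh}=\varepsilon$ if $g-h\in S\times\{0\}$, and let all other entries be $0$. This is the two-layer matrix of the first section. The characters of $V$ are $(g,s)\mapsto\chi(g)(-1)^{\sigma s}$ with $\sigma\in\{0,1\}$, and the corresponding eigenvalues are
$$1+(-1)^\sigma c\sum_i\chi(t_i)+\varepsilon\sum_i\chi(s_i).$$

- If $\chi$ is trivial and $\sigma=0$, this is $1+X+x>0$.
- If $\chi$ is trivial and $\sigma=1$, this is $1-X+x=0$; the eigenvector is the sign vector $v(g,s)=(-1)^s$.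
- If $\chi$ is nontrivial, this is at least $1-c\sqrt{2md_-}-\varepsilon\sqrt{2md_+}\ge1-\frac12-\frac12=0$ by property 2 and (5).

So $A\succeq0$ and $A\in\mathbb P_G$.

**Step 5: powers up to $2-\eta$ fail.** Let $\alpha=1+\delta$. On $v$ the matrix $A^{\circ\alpha}$ has the eigenvalue $\psi(\delta)$ of (2). By Lemma 1 it is enough to look at $\delta_1=1-\eta$. First,
$$Xc^{\delta_1}=m^K\,8^{-(1-\eta)}\,m^{-(K+1)(1-\eta)}\ge\tfrac18\,m^{K-(K+1)(1-\eta)}=\tfrac18\,m^{\eta K+\eta-1}\ge\tfrac18\,m^\eta\ge3$$
for $m$ large; here $\eta K\ge1$ was used. Second,
$$x\varepsilon^{\delta_1}=x^{2-\eta}d_+^{-(1-\eta)}\le m^{K(2-\eta)-K'(1-\eta)}\le m^{K(2-\eta)-2K}=m^{-\eta K}\le1,$$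
since $K'(1-\eta)\ge2K$. So $\psi(\delta_1)\le1-3+1=-1<0$, and Lemma 1 gives $\psi<0$ on $(0,1-\eta]$. Hence $A^{\circ\alpha}\not\succeq0$ for every $\alpha\in(1,2-\eta]$.

**Step 6: conclusion.** By (3), $\mathcal H_G\cap(0,1)=\emptyset$. With Step 5, $\mathcal H_G\subseteq\{1\}\cup(2-\eta,\infty)$. Since $2-\eta>1$ is not in $\mathcal H_G$, we get $\alpha_G\ge2-\eta>1=r(G)-2$. $\qquad\blacksquare$

## Just below the exponent $2$: proof of Theorem 2(b)

Let $G$ be triangle-free. By part (a) it suffices to find $\eta_G>0$ with $[2-\eta_G,2)\subseteq\mathcal H_G$. The sensible approach is compactness. If there were no such $\eta_G$, there would be exponents $\alpha_i\to2$ and bad matrices $A_i$, and we could pass to a limit $A$. If $A^{\circ2}$ is positive definite, then so is $A_i^{\circ\alpha_i}$ for large $i$, a contradiction.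

This breaks down when $A^{\circ2}$ is singular, and that does occur: if $a_{pq}=1$, then $\begin{pmatrix}1&1\\1&1\end{pmatrix}$ is a block of $A^{\circ2}$. We shall see that such edges are the only cause of singularity. Near such an edge, write the entry of $A_i$ as $1-\eta$ with $\eta\to0$. In the direction $e_p-e_q$ the form of $A_i^{\circ\alpha}$ has value $2(1-(1-\eta)^\alpha)$, which is of order $\eta$. It will turn out that the coupling of this direction to any vertex outside the edge is at most of order $\eta^{\alpha/2}$. Rescaling the direction by $\eta^{-1/2}$ makes its own value of order $1$ and the coupling of order $\eta^{(\alpha-1)/2}\to0$. So after a rescaling that depends on $i$, compactness applies. We now carry this out.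

**Step 1: set up the limit.** Suppose there is no $\eta_G$. Then there are $\alpha_i\in(\frac32,2)$ with $\alpha_i\to2$ and $A_i\in\mathbb P_G$ with $A_i^{\circ\alpha_i}\not\succeq0$. By the reduction to unit diagonal we delete the vertices where the diagonal of $A_i$ vanishes. There are finitely many vertex subsets, so along a subsequence the same vertices are deleted. Call the induced subgraph $G$ again; it is triangle-free. Now all $A_i$ have unit diagonal and entries in $[0,1]$, and after passing to a further subsequence $A_i\to A=(a_{jk})$. Then $A\in\mathbb P_G$ has unit diagonal.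

Let $\Lambda$ be the set of edges with $a_{jk}=1$ in the limit $A$. By (4), if $\{j,k\}\in\Lambda$ then rows $j$ and $k$ of $A$ have no other nonzero off-diagonal entry. So $\Lambda$ is a matching. Let $U$ be the set of vertices not covered by $\Lambda$.

**Step 2: $A[U]^{\circ2}$ is positive definite.** This says that edges of weight $1$ are the only source of singularity. If $U$ is empty there is nothing to prove. The matrix is positive semidefinite by part (a). Suppose $A[U]^{\circ2}w=0$ with $\max_k|w_k|=1$, and let $|w_j|=1$. Row $j$ of the equation gives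
$$1=|w_j|=\Big|\sum_{k\in U\setminus j}a_{jk}^2w_k\Big|\le\sum_{k\in U\setminus j}a_{jk}^2|w_k|\le\sum_{k\in U\setminus j}a_{jk}^2\le1 ,$$
the last step by (4). So equality holds throughout. Hence $\sum_{k\in U\setminus j}a_{jk}^2=1$. Whenever $a_{jk}>0$ with $k\in U\setminus j$, we have $|w_k|=1$. The terms $a_{jk}^2w_k$ all have the same sign, and their sum is $-w_j$; so $w_k=-w_j$. The same argument applies to each such $k$, and so on. Let $C$ be the component of $j$ in the graph on $U$ whose edges are the pairs with $a_{kl}>0$. Then $w=\pm1$ on $C$, with opposite signs along every edge, and $\sum_{k\in C\setminus l}a_{lk}^2=1$ for every $l\in C$. In particular $C$ has at least one edge. On the edges inside $C$ we have $0<a_{lk}<1$, since these edges are not in $\Lambda$; so $a_{lk}>a_{lk}^2$. Therefore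
$$w_C^TA[C]w_C=|C|-\sum_{l\ne k\in C}a_{lk}<|C|-\sum_{l\ne k\in C}a_{lk}^2=|C|-|C|=0 ,$$
where sums run over ordered pairs. This contradicts $A\succeq0$. So $A[U]^{\circ2}\succ0$.

**Step 3: entries near an edge of $\Lambda$ are small.** The purpose is to bound the couplings by the defects. Fix $i$, and from now on let $a_{jk}$ denote the entries of $A_i$. Write $A_i$ as a Gram matrix of unit vectors, $a_{jk}=\langle u_j,u_k\rangle$. For $e=\{p,q\}\in\Lambda$ put $\eta_e=1-a_{pq}$. Then $\eta_e\to0$ as $i\to\infty$, and $|u_p-u_q|^2=2-2a_{pq}=2\eta_e$.

Let $l\notin e$. Since $\{p,q\}$ is an edge and $G$ is triangle-free, $l$ is not adjacent to both $p$ and $q$, so at most one of $a_{pl},a_{ql}$ is nonzero. If, say, $a_{ql}=0$, then $a_{pl}=\langle u_p-u_q,u_l\rangle\le\sqrt{2\eta_e}$. So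
$$\text{all entries between }e\text{ and a vertex }l\notin e\text{ are at most }\sqrt{2\eta_e}.\tag{6}$$

Let $e=\{p,q\}$ and $f=\{p',q'\}$ be two different edges of $\Lambda$; they are disjoint. No vertex of $e$ is adjacent to both ends of $f$, nor the reverse. So the edges of $G$ between $e$ and $f$ form a matching, and after relabeling $p',q'$ (the relabeling depends only on $G$) only $a_{pp'}$ and $a_{qq'}$ can be nonzero. Then
$$a_{pp'}+a_{qq'}=\langle u_p-u_q,\,u_{p'}-u_{q'}\rangle\le\sqrt{2\eta_e}\sqrt{2\eta_f},$$
because the two cross terms $a_{pq'},a_{qp'}$ are zero. So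
$$\text{all entries between }e\text{ and }f\text{ are at most }2\sqrt{\eta_e\eta_f}.\tag{7}$$

**Step 4: remove the edges with $\eta_e=0$.** The rescaling divides by $\sqrt{\eta_e}$, so we need $\eta_e>0$. Pass to a subsequence such that for each $e\in\Lambda$ either $\eta_e=0$ for all $i$ or $\eta_e>0$ for all $i$. If $\eta_e=0$ for all $i$, then by (6) all entries between $e$ and the other vertices vanish. So $A_i^{\circ\alpha_i}$ is the direct sum of the all-ones $2\times2$ matrix on $e$, which is positive semidefinite, and the rest. Hence the rest is not positive semidefinite, and we may delete the two vertices of $e$. Not everything is deleted, since $A_i^{\circ\alpha_i}\not\succeq0$. The set $U$ is unchanged. So assume all $\eta_e>0$.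

**Step 5: a rescaled basis.** Let $M_i=A_i^{\circ\alpha_i}$. Use the basis consisting of the coordinate vectors $e_l$ for $l\in U$ together with, for each $e=\{p,q\}\in\Lambda$,
$$s_e=e_p+e_q,\qquad t_e=\eta_e^{-1/2}(e_p-e_q).$$
We compute the limit of the matrix of the quadratic form of $M_i$ in this basis, writing $(y,z)=y^TM_iz$.

- The $U\times U$ block has entries $a_{jk}^{\alpha_i}$, and it tends to $A[U]^{\circ2}$, because $(y,\alpha)\mapsto y^\alpha$ is continuous on $[0,1]\times[\frac32,2]$.
- $(s_e,s_e)=2+2(1-\eta_e)^{\alpha_i}\to4$.
- $(t_e,t_e)=2\,\dfrac{1-(1-\eta_e)^{\alpha_i}}{\eta_e}$. By the mean value theorem the fraction is $\alpha_i\xi^{\alpha_i-1}$ for some $\xi\in(1-\eta_e,1)$, so $(t_e,t_e)\to2\cdot2=4$.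
- $(s_e,t_e)=\eta_e^{-1/2}\big((M_i)_{pp}-(M_i)_{qq}\big)=0$.
- For $l\in U$, at most one of the entries at $pl,ql$ is nonzero, so by (6) $|(s_e,e_l)|\le(2\eta_e)^{\alpha_i/2}\to0$ and $|(t_e,e_l)|\le(2\eta_e)^{\alpha_i/2}\eta_e^{-1/2}=2^{\alpha_i/2}\eta_e^{(\alpha_i-1)/2}\to0$, since $\alpha_i>\frac32$.
- For $e\ne f$ at most two entries between $e$ and $f$ are nonzero, each at most $(4\eta_e\eta_f)^{\alpha_i/2}$ in $M_i$ by (7). So
$$|(s_e,s_f)|\le2(4\eta_e\eta_f)^{\alpha_i/2}\to0,$$
$$|(s_e,t_f)|\le2(4\eta_e\eta_f)^{\alpha_i/2}\eta_f^{-1/2}=2^{1+\alpha_i}\eta_e^{\alpha_i/2}\eta_f^{(\alpha_i-1)/2}\to0,$$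
$$|(t_e,t_f)|\le2(4\eta_e\eta_f)^{\alpha_i/2}(\eta_e\eta_f)^{-1/2}=2^{1+\alpha_i}(\eta_e\eta_f)^{(\alpha_i-1)/2}\to0.$$

**Step 6: conclusion.** These matrices converge to $A[U]^{\circ2}\oplus4I$, which is positive definite by Step 2. So for large $i$ they are positive definite. They arise from $M_i$ by an invertible change of basis, so $M_i\succ0$ for large $i$. This contradicts $A_i^{\circ\alpha_i}\not\succeq0$. So $\eta_G$ exists, and $\alpha_G\le2-\eta_G<2$. $\qquad\blacksquare$

## Large girth from random permutations: proof of Theorem 3

The graph of Theorem 1 has no short odd cycles, but it does have $4$-cycles: for two different generators $a,b$ of an abelian group of exponent $2$ the vertices $g,\ g+a,\ g+a+b,\ g+b$ form one. So Cayley graphs of $\mathbb F_2^m$ cannot give large girth. We keep the two-layer matrix and build $P$ and $Q$ from random permutations instead. These have few short cycles, and we delete the vertices on them. Deleting costs something: $v$ is no longer an eigenvector. We then only estimate the quadratic form at $v$, so we need $\psi$ bounded away from $0$; as $\psi(0)=0$, this is possible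 on $[\eta,1-\eta]$ but not down to $\delta=0$.

**Cited theorem** (J. Friedman, *A proof of Alon's second eigenvalue conjecture and related problems*, Mem. AMS 195 (2008), no. 910). Let $d=2k\ge4$ be fixed and $\epsilon'>0$. For independent uniform $\pi_1,\dots,\pi_k\in S_N$, viewed as permutation matrices, with probability tending to $1$ as $N\to\infty$ all eigenvalues of $\sum_j(\pi_j+\pi_j^T)$ on $\mathbf 1^\perp$ are at most $2\sqrt{d-1}+\epsilon'$ in absolute value; in particular, at most $2\sqrt d$.

**Step 1: fix the parameters.** The purpose is the same as before: each spectral contribution at most $\frac12$, and $\psi(1-\eta)\le-1$. The degrees now do not depend on the number of vertices, and no factor $m$ is lost. Let $X\ge2$ be an integer, and put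
$$x=X-1,\quad d_-=16X^2,\quad c=\frac X{d_-}=\frac1{16X},\quad d_+\ge16x^2\text{ even},\ d_+\ge4,\quad \varepsilon=\frac x{d_+}.$$
Then
$$2c\sqrt{d_-}=\frac{2\cdot4X}{16X}=\tfrac12,\qquad 2\varepsilon\sqrt{d_+}=\frac{2x}{\sqrt{d_+}}\le\tfrac12.\tag{8}$$
With $\delta_1=1-\eta$, choose $X$ so large that $Xc^{\delta_1}=16^{-(1-\eta)}X^\eta\ge3$, and then $d_+$ so large that $x\varepsilon^{\delta_1}=x^{2-\eta}d_+^{-(1-\eta)}\le1$. With $\psi$ as in (2) we have $\psi(\delta_1)\le-1$, and Lemma 1 gives $\psi<0$ on $(0,1-\eta]$. Since $\psi$ is continuous and $[\eta,1-\eta]$ is compact, there is $\kappa>0$ with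
$$\psi(\delta)\le-\kappa\qquad\text{for }\delta\in[\eta,1-\eta].\tag{9}$$
All these parameters are now fixed, and only $N$ will grow.

**Step 2: the random two-layer matrix is positive semidefinite.** Let $k=d_+/2$ and $l=d_-/2$, let $\pi_1,\dots,\pi_k,\sigma_1,\dots,\sigma_l\in S_N$ be independent and uniform, and put $P=\sum_j(\pi_j+\pi_j^T)$, $Q=\sum_j(\sigma_j+\sigma_j^T)$. Row sums are $d_+$ and $d_-$. On $[N]\times\{+,-\}$ consider the multigraph with one edge from $(i,s)$ to $(\pi_j(i),s)$ (first type) for each $i,s,j$, and one edge from $(i,s)$ to $(\sigma_j(i),-s)$ (second type) for each $i,s,j$. Its adjacency matrix is $P\otimes I_2+Q\otimes\begin{pmatrix}0&1\\1&0\end{pmatrix}$, where a loop counts $2$. Let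
$$A=I+\varepsilon P\otimes I_2+cQ\otimes\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
On $\mathbf 1\otimes(1,1)$ the eigenvalue is $1+x+X>0$. On $\mathbf 1\otimes(1,-1)$ it is $1+x-X=0$. The space $\mathbf 1^\perp\otimes\mathbb R^2$ is invariant, and by the cited theorem, applied to $P$ and to $Q$ separately, with probability tending to $1$ the norm of $A-I$ there is at most $2\varepsilon\sqrt{d_+}+2c\sqrt{d_-}\le1$, by (8). So $A\succeq0$ with probability tending to $1$.

**Step 3: short cycles give fixed points of reduced words.** We count loops and pairs of parallel edges as cycles of length $1$ and $2$. Consider the formal letters $\pi_j^{\pm1},\sigma_j^{\pm1}$. A word $w_1\cdots w_h$ in them is reduced if $w_t\ne w_{t-1}^{-1}$ for $2\le t\le h$. Suppose $(i,s)$ lies on a cycle of length $h\le g$. Traverse the cycle from $(i,s)$. Each edge is traversed along a letter (an edge labeled $\tau$ forward by $\tau$, backward by $\tau^{-1}$), and the resulting word maps $i$ to $i$. The word is reduced: an edge is determined by its label together with its starting point, and also by its label together with its end point. So following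 a letter and then immediately its inverse traverses the same edge twice in a row, while consecutive edges of a cycle are distinct. Hence $i$ is fixed by a reduced word of length $h$.

**Step 4: few vertices lie on short cycles.** Fix a reduced word $w_1\cdots w_h$ with $h\le g$, a point $i$, and $N>g$. Expose the trajectory $i_0=i$, $i_t=w_t(i_{t-1})$ step by step. If the word fixes $i$, then $i_h=i_0$, so there is a first $t\le h$ with $i_t\in\{i_0,\dots,i_{t-1}\}$. We bound the probability of each $t$. Up to time $t-1$ all points $i_0,\dots,i_{t-1}$ are distinct. For $t\ge2$ the only exposed pair involving $i_{t-1}$ is therefore $(i_{t-2},i_{t-1})$, exposed via $w_{t-1}$. It would determine $w_t(i_{t-1})$ only if $w_t=w_{t-1}^{-1}$, which is excluded: if $w_t=w_{t-1}$, the pair tells us the value at $i_{t-2}\ne i_{t-1}$, and if $w_t$ belongs to another permutation, the pair tells us nothing about it. For $t=1$ nothing has been exposed. So, given the past, $w_t(i_{t-1})$ is uniform over the values of $w_t$ not yet used, and there are at least $N-h$ of them. It lies in a given set of $t$ points with probability at most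 $t/(N-h)$. Altogether the word fixes $i$ with probability at most
$$\sum_{t=1}^h\frac t{N-h}\le\frac{h^2}{N-h}.$$
The number of words of length at most $g$ in $2(k+l)$ letters does not depend on $N$. Summing over these words and over $i\in[N]$, the expected number of $i$ fixed by some such word is $O(1)$. By Markov's inequality this number is at most $\log N$ with probability tending to $1$. Each $i$ gives two vertices, so with probability tending to $1$ at most $2\log N$ vertices lie on cycles of length $\le g$.

**Step 5: delete.** Fix an outcome with the properties of Steps 2 and 4, with $N$ large. Let $V'$ be the set of vertices that lie on no cycle of length $\le g$, let $G$ be the induced graph on $V'$, and let $A'=A[V']$. No vertex of $V'$ has a loop or a parallel pair of edges, so $G$ is simple, and a cycle of $G$ is a cycle of the multigraph, so $G$ has girth $>g$. The matrix $A'$ has diagonal $1$ and entries $\varepsilon$ or $c$ on the edges of $G$ according to type; an edge has only one type, because first-type edges stay in a layer and second-type edges change it. As a principal submatrix, $A'\succeq0$. So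 $A'\in\mathbb P_G$.

**Step 6: the sign vector still detects the failure.** Let $v(i,\pm)=\pm1$, and let $\alpha=1+\delta$ with $\delta\in[\eta,1-\eta]$. Then $v^T(A')^{\circ\alpha}v$ is the sum over $u\in V'$ of
$$1+\varepsilon^\alpha\cdot\#\{\text{first-type neighbors of }u\text{ in }G\}-c^\alpha\cdot\#\{\text{second-type neighbors of }u\text{ in }G\}.$$
The first number is at most $d_+$. The second is $d_-$ minus the number of second-type edges from $u$ to deleted vertices. Each of the at most $2\log N$ deleted vertices has $d_-$ second-type edges, so the total number of such lost edges is at most $2d_-\log N$. By (2), (9), $c<1$ and $|V'|\ge2N-2\log N$,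
$$v^T(A')^{\circ\alpha}v\le|V'|\,(1+d_+\varepsilon^\alpha-d_-c^\alpha)+2c^\alpha d_-\log N\le-\kappa(2N-2\log N)+2d_-\log N .$$
The right side does not depend on $\delta$, and for $N$ large it is negative. So $\mathcal H_G\cap[1+\eta,2-\eta]=\emptyset$, and in particular $\alpha_G\ge2-\eta$.

**Step 7: $r(G)=3$.** If $G$ had no vertex of degree at least $2$, it would be a disjoint union of copies of $K_1$ and $K_2$, and $\mathcal H_G$ would be $(0,\infty)$, contrary to Step 6. As $g\ge3$, $G$ is triangle-free, so $r(G)=3$ by Fact A. (Likewise $G$ does contain cycles, since by Theorem 2(c) a forest, being bipartite, has $[1,\infty)\subseteq\mathcal H_G$; so its girth is finite.) $\qquad\blacksquare$
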